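# Partitions into exactly $k$ parts: log-concavity in $k$ up to the last twenty-five places

## 1. The theorem and what it says

For positive integers $n,k$ let $p(n,k)$ be the number of partitions of $n$ into exactly $k$ parts, that is, the number of $k$-tuples of integers $1\le\lambda_1\le\dots\le\lambda_k$ with $\lambda_1+\dots+\lambda_k=n$. For fixed $n$, we say that $p(n,k)$ is log-concave at $k$ if
$$p(n,k)^2\ge p(n,k-1)\,p(n,k+1).\tag{1}$$

**Theorem 1.** For all integers $n\ge 51$ and $1<k<n-25$, inequality (1) holds. For $n>10\,000$ and $2\le k<n/2$ it is strict.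

So fix $n$ and read the row $p(n,1),p(n,2),\dots,p(n,n)$. All entries are positive, and (1) says that the ratio of consecutive entries, $p(n,k+1)/p(n,k)$, does not exceed the previous ratio $p(n,k)/p(n,k-1)$. The theorem says that this is so at every interior place, apart from the last few. Some places must be excluded: for $n>4$ we have $p(n,n)=p(n,n-1)=1$ and $p(n,n-2)\ge2$, so (1) fails at $k=n-1$. The next theorem says exactly which places fail.

**Theorem 2.** For $n\ge 51$ and $1<k<n$, $p(n,k)$ is log-concave at $k$ if and only if $n-k\notin\{1,3,5,\dots,25\}$. Also, for $n\ge51$, the sequence $k\mapsto p(n,k)$ is unimodal.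

In particular (1) fails at $k=n-25$ for every $n\ge51$, so the range in Theorem 1 cannot be extended by even one place.

Theorem 1 was posed as a conjecture; the problem is taken from "The Sperner Property For Integer Partition Posets" (http://www.math.clemson.edu/~kevja/REU/2010/SpernerCompiledwriteup2.pdf). Two inputs are taken from outside.

1. The problem states that Theorem 1 has been verified by computer for $51\le n\le 10\,000$. We use this. Everything with $n>10\,000$ is proved below by hand.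
2. Let $p(m)$ be the number of all partitions of $m$. Then $p(m)^2\ge p(m-1)p(m+1)$ for all integers $m>25$ (J.-L. Nicolas, Ann. Inst. Fourier 28 (1978) 1–16; S. DeSalvo and I. Pak, *Log-concavity of the partition function*, Ramanujan J. 38 (2015) 61–73, Theorem 1.1).

There is a third theorem, on partitions with bounded part size. It is the technical heart, and we state it in Section 5, when we know why we need it.

## 2. From exactly $k$ parts to parts of size at most $k$

**Definition.** For $k\ge1$ and an integer $x$, let $P_k(x)$ be the number of partitions of $x$ into parts of size at most $k$, with $P_k(0)=1$ and $P_k(x)=0$ for $x<0$.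

Subtract $1$ from each of the $k$ parts of a partition of $n$. This leaves a partition of $n-k$ into at most $k$ parts, and by conjugation these are as numerous as the partitions of $n-k$ into parts of size at most $k$. Hence $p(n,k)=P_k(n-k)$. Put $m=n-k$ from now on. Then (1) reads
$$P_k(m)^2\ \ge\ P_{k-1}(m+1)\,P_{k+1}(m-1).\tag{2}$$

We use two standard recurrences. Removing the partitions that contain a part $k$, and sorting by the number $g$ of parts equal to $j$, we get
$$P_{k-1}(y)=P_k(y)-P_k(y-k),\qquad P_j(y)=\sum_{g\ge0}P_{j-1}(y-gj).\tag{3}$$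

Now some cases by hand. For $n=5$ the row is $1,2,2,1,1$. At $k=2$ and $k=3$ we have $4\ge2$. At $k=4$ we have $1<2$, so log-concavity fails.

At the right end of a long row, $P_k(m)=p(m)$ as soon as $m\le k$. With $p(0),p(1),\dots=1,1,2,3,5,7,\dots$, inequality (2) reads $1\ge 2$ for $m=1$ (false), $4\ge3$ for $m=2$ (true), $9\ge10$ for $m=3$ (false), $25\ge21$ for $m=4$ (true). The alternation is already visible.

At the left end take $k=2$. Here $p(n,1)=1$ and $p(n,2)=\lfloor n/2\rfloor\ge\frac{n-1}2$, and Lemma 1 below gives $p(n,3)=P_3(n-3)\le (n+\frac12)^2/12$. Since $\sqrt3\,(n-1)\ge n+\frac12$ for $n\ge4$, we have $\frac{(n-1)^2}4\ge\frac{(n+1/2)^2}{12}$, so (1) holds at $k=2$. The two sides differ by a factor near $3=\frac{k+1}{k-1}$. For larger $k$ this factor tends to $1$, so the room shrinks as $k$ grows.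

From now on $n\ge 10\,001$. We split into three ranges: $k\ge n/2$ (Section 3), $2\le k\le20$ (Section 4), and $21\le k<n/2$ (Sections 5–12).

## 3. The range $n/2\le k<n-25$

**Step 1.** This step reduces the range to the known theorem on $p(m)$. Here $m=n-k\le k$, so the bound on part sizes is empty and $P_k(m)=p(m)$. Always $P_{k-1}(m+1)\le p(m+1)$ and $P_{k+1}(m-1)\le p(m-1)$. Since $k<n-25$ we have $m\ge26$, hence
$$P_k(m)^2=p(m)^2\ge p(m+1)p(m-1)\ge P_{k-1}(m+1)P_{k+1}(m-1).$$

For $k<n/2$ this breaks at its first line: now $m>k$, so $P_k(m)<p(m)$, and the upper bounds by $p(m\pm1)$ are no longer matched by a lower bound of the same strength.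

## 4. The range $2\le k\le20$: polynomial bounds

For fixed $k$, $P_k(x)$ grows like $x^{k-1}/(k!(k-1)!)$. The sensible first approach is to bound it above and below by explicit polynomials with the right two leading terms.

**Lemma 1.** Let $s_j=\frac{j(j+1)}4+\frac12$ and $\sigma_j=\frac{j(j+1)}4-\frac12$. For integers $x\ge0$, with $0^0=1$,
$$P_j(x)\le\frac{(x+s_j)^{j-1}}{j!(j-1)!}\quad(j\ge1),\qquad P_j(x)\ge\frac{x^{j-1}+(j-1)\sigma_jx^{j-2}}{j!(j-1)!}\quad(j\ge2).\tag{4}$$

**Step 1 (base cases).** We start the induction on $j$. For $j=1$ we have $P_1(x)=1$, which equals the upper bound. For $j=2$ we have $s_2=2$, $\sigma_2=1$, and $\frac{x+1}2\le P_2(x)=\lfloor x/2\rfloor+1\le\frac{x+2}2$, as claimed.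

**Step 2 (upper bound).** We compare the sum in (3) with an integral, by the midpoint rule. Let $j\ge3$ and $G=\lfloor x/j\rfloor$, so $P_j(x)=\sum_{g=0}^GP_{j-1}(x-gj)$. The function $v^{j-2}$ is convex on $v\ge0$, so its value at the midpoint of an interval of length $j$ is at most its mean there. The intervals of length $j$ centred at $x-gj+s_{j-1}$, $0\le g\le G$, do not overlap. They lie in $[0,\infty)$, because $x-gj\ge0$ and $s_{j-1}\ge j/2$; the last inequality is $(j-1)(j-2)\ge0$. Hence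
$$\sum_{g=0}^G(x-gj+s_{j-1})^{j-2}\le\frac1j\int_0^{x+s_{j-1}+j/2}v^{j-2}\,dv=\frac{(x+s_j)^{j-1}}{j(j-1)},$$
since $s_{j-1}+\frac j2=s_j$. Dividing by $(j-1)!(j-2)!$ gives the upper bound for $j$.

**Step 3 (lower bound).** We use the trapezoid rule in the same way. Let $\varphi(v)=v^{j-2}+(j-2)\sigma_{j-1}v^{j-3}$, which is convex on $v\ge0$, and $\rho=x-Gj\in[0,j)$. The points $x-gj$ run from $\rho$ to $x$ with spacing $j$, and the trapezoid sum of a convex function is at least its integral, so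
$$\sum_{g=0}^G\varphi(x-gj)\ge\frac1j\int_\rho^x\varphi+\frac12\varphi(x)+\frac12\varphi(\rho).$$
On $[0,\rho]$ the chord lies above $\varphi$, and $\rho<j$, so $\frac1j\int_0^\rho\varphi\le\frac\rho j\cdot\frac12(\varphi(0)+\varphi(\rho))\le\frac12(\varphi(0)+\varphi(\rho))$. Together,
$$\sum_{g=0}^G\varphi(x-gj)\ge\frac1j\int_0^x\varphi+\frac12\varphi(x)-\frac12\varphi(0).$$
Here $\frac1j\int_0^x\varphi=\frac1{j(j-1)}\bigl[x^{j-1}+(j-1)\sigma_{j-1}x^{j-2}\bigr]$ and $\frac12x^{j-2}=\frac1{j(j-1)}(j-1)\frac j2x^{j-2}$. The remaining part $\frac12(j-2)\sigma_{j-1}x^{j-3}$ of $\frac12\varphi(x)$ is at least $\frac12\varphi(0)$: for $j=3$ both equal $\frac12$, and for $j\ge4$ we have $\varphi(0)=0$. Since $\sigma_{j-1}+\frac j2=\sigma_j$,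
$$\sum_{g=0}^G\varphi(x-gj)\ge\frac{x^{j-1}+(j-1)\sigma_jx^{j-2}}{j(j-1)},$$
and dividing by $(j-1)!(j-2)!$ proves the lemma. $\square$

**Step 4 (comparing the two sides of (2)).** Let $R=P_k(m)^2/\bigl(P_{k-1}(m+1)P_{k+1}(m-1)\bigr)$; we want $\log R>0$. Insert the lower bound of (4) for $P_k(m)$ and the upper bounds for the denominator. The factorials contribute
$$\frac{(k-1)!(k-2)!\,(k+1)!\,k!}{k!^2(k-1)!^2}=\frac{k+1}{k-1},$$
and the powers of $m$ cancel, as $2(k-1)-(k-2)-k=0$. We use $(1+y/m)^p\le e^{py/m}$ in the denominator, and $\log(1+z)\ge z-\frac{z^2}2$ with $z=(k-1)\sigma_k/m\ge0$ in the numerator: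
$$\log R\ge\log\tfrac{k+1}{k-1}+\tfrac{2(k-1)\sigma_k}m-\tfrac{(k-1)^2\sigma_k^2}{m^2}-\tfrac{(k-2)(1+s_{k-1})+k(s_{k+1}-1)}m.$$
Now $2(k-1)\sigma_k=(k-1)\bigl(\tfrac{k(k+1)}2-1\bigr)=\frac{k^3}2-\frac{3k}2+1$. Also
$$(k-2)(1+s_{k-1})+k(s_{k+1}-1)=\tfrac{k^3-3k^2+8k-12}4+\tfrac{k^3+3k^2}4=\tfrac{k^3}2+2k-3.$$
The cubic terms cancel. Since $\log\frac{k+1}{k-1}=2\bigl(\frac1k+\frac1{3k^3}+\cdots\bigr)>\frac2k$,
$$\log R>\frac2k-\frac{3.5k-4}m-\frac{(k-1)^2\sigma_k^2}{m^2}.\tag{5}$$

**Step 5 (numbers).** We check (5) for $2\le k\le20$, where $m\ge 10\,001-20=9981$. For $k\ge2$ the subtracted terms are positive and increasing in $k$, so the right side decreases in $k$ and increases in $m$. At $k=20$, $m=9981$: $\frac{66}{9981}<0.0067$, and $(k-1)\sigma_k=19\cdot104.5=1985.5$, with $(1985.5/9981)^2<0.0397$. So $\log R>0.1-0.0067-0.0397>0$, and (2) holds strictly for $2\le k\le20$.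

Here is where this approach stops. The last term in (5) grows like $k^6/(16m^2)$ against a gain of $2/k$. For $n=10\,001$ and $k=23$ we have $m=9978$ and $(k-1)\sigma_k=22\cdot137.5=3025$, and the right side of (5) is $0.0870-0.0077-0.0919<0$ to four places. So (5) says nothing there, and a range up to $k<n/2$ remains.

## 5. An exchange identity, and why a margin is needed

Let $21\le k<n/2$, $n\ge10\,001$, and write $F=P_k$. Then $m=n-k>n/2$, so $m\ge5001$; and $m\ge9951$ if $k\le50$.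

**Step 1 (everything in terms of one function).** The three functions $P_{k-1},P_k,P_{k+1}$ are related by (3), so we rewrite (2) with $F$ alone. We have $P_{k-1}(m+1)=F(m+1)-F(m+1-k)$ and $P_{k+1}(m-1)=\sum_{g\ge0}F(m-1-g(k+1))$. Put $y_g=m-1-(g+1)(k+1)$ for $g\ge0$. Multiplying out and isolating the term $F(m+1)F(m-1)$,
$$P_{k-1}(m+1)P_{k+1}(m-1)=F(m+1)F(m-1)-\sum_{g\ge0}B_g,\tag{6}$$
$$B_g=F(m+1-k)\,F(y_g+k+1)-F(m+1)\,F(y_g).$$
As a small check, take $k=2$, $m=4$, where $F(x)=\lfloor x/2\rfloor+1$. Then $y_0=0$, $y_1=-3$, $B_0=2\cdot2-3\cdot1=1$, $B_1=2\cdot1=2$, and $B_g=0$ for $g\ge2$. The right side is $3\cdot2-3=3$, and the left side is $P_1(5)P_3(3)=1\cdot3$.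

**Step 2 (the sign of $B_g$).** We see what log-concavity of $F$ in its argument would give. If $y_g<0$, then $F(y_g)=0$ and $B_g\ge0$. If $y_g\ge0$, and if $z\mapsto F(z+1)/F(z)$ is nonincreasing on integers $z\ge y_g$, then, because $y_g\le m+1-k$ and $F$ is nondecreasing (add a part $1$),
$$\frac{F(m+1)}{F(m+1-k)}=\prod_{i=0}^{k-1}\frac{F(m+2-k+i)}{F(m+1-k+i)}\le\prod_{i=0}^{k-1}\frac{F(y_g+1+i)}{F(y_g+i)}=\frac{F(y_g+k)}{F(y_g)}\le\frac{F(y_g+k+1)}{F(y_g)},$$
which says $B_g\ge0$. If this applied to all $g$, then (6) would give $P_{k-1}(m+1)P_{k+1}(m-1)\le F(m+1)F(m-1)\le F(m)^2$, and we would be done.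

The plan stops at small arguments. $F=P_k$ is not log-concave there: $P_k(1)^2=1<2=P_k(0)P_k(2)$ for every $k\ge2$. For small $k$ it is worse: if $x$ is odd, $P_2(x)^2=\frac{(x+1)^2}4<\frac{(x+1)(x+3)}4=P_2(x-1)P_2(x+1)$, so for $k=2$ log-concavity in $x$ fails at arbitrarily large $x$. Hence we can hope for log-concavity of $P_k(x)$ only for large $k$ and large $x$, and the argument gives no sign for those $B_g$ with small $y_g\ge0$. For them we have only $B_g\ge-F(m+1)F(y_g)$. The way out is that $F(y_g)$ with small $y_g$ is far smaller than $F(m)$. So it suffices to know that $F(m)^2$ exceeds $F(m-1)F(m+1)$ by a definite amount. This is the content of the third theorem.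

**Definition (saddle point).** For real $x>0$ let $\alpha=\alpha(x)>0$ be the unique root of
$$\sum_{j=1}^k\frac j{e^{\alpha j}-1}=x.\tag{7}$$
It exists and is unique because the left side is continuous and decreases strictly from $\infty$ to $0$. Put $r=e^{-\alpha}$ and
$$N=r^{-x}\prod_{j\le k}(1-r^j)^{-1},\qquad V=\sum_{j\le k}\frac{j^2}{4\sinh^2(\alpha j/2)}.$$

For example, let $k=2$ and $r=\frac12$: the left side of (7) is $1+\frac23=\frac53$, so $\alpha(5/3)=\log2$, and $V=\sum_j j^2r^j/(1-r^j)^2=2+\frac{16}9=\frac{34}9$.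

There is a useful reading. Let $X_1,\dots,X_k$ be independent with $\Pr(X_j=a)=(1-r^j)r^{ja}$, $a\ge0$, and $X=\sum_jjX_j$. Then $\Pr(X=y)=P_k(y)\,r^y\prod_j(1-r^j)$. The mean of $X$ is the left side of (7), the variance is $V$, and for integer $x$ we have $\Pr(X=x)=P_k(x)/N$.

**Theorem 3.** If $k\ge21$ and $x\ge2500$ are integers, then $P_k(x)^2>P_k(x-1)P_k(x+1)$. More precisely,
$$P_k(x)^2-P_k(x-1)P_k(x+1)\ \ge\ P_k(x)\,\frac{N\,V^{-3/2}}{10\pi}\ >\ 0.\tag{8}$$

Sections 6–11 prove Theorem 3. Section 12 returns to (6).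

## 6. The second difference inside the integral

From here through Section 11, $k\ge21$ and $x\ge2500$ are integers. The natural approach to Theorem 3 is to estimate $P_k(x-1)$, $P_k(x)$, $P_k(x+1)$ separately by a saddle-point approximation and then compare. A heuristic shows why this is hopeless. If the law of $X$ were exactly Gaussian, $P_k(x-1)P_k(x+1)/P_k(x)^2$ would differ from $1$ by about $1/V$, and we shall see that $V>30\,000$. Three separate estimates would need relative errors well below $1/30\,000$, while the natural error terms are governed by a quantity $S\le k$ that may be as small as about $20$. So we do the subtraction exactly, before any estimate.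

**Step 1 (Cauchy's formula).** We express $P_k(x+h)$ through one function. Since $\sum_yP_k(y)z^y=\prod_{j\le k}(1-z^j)^{-1}$, integrating over $|z|=r$ gives
$$P_k(x+h)=\frac N{2\pi}r^{-h}\int_{-\pi}^\pi\psi(\theta)e^{-ih\theta}\,d\theta,\qquad\psi(\theta)=e^{-ix\theta}\prod_{j\le k}\frac{1-r^j}{1-r^je^{ij\theta}}.\tag{9}$$
Note $\psi(-\theta)=\overline{\psi(\theta)}$. Put
$$I=\int_{-\pi}^\pi\psi\,d\theta,\qquad J=\int_{-\pi}^\pi\psi(\theta)(1-\cos\theta)\,d\theta,\qquad a_\pm=\int_{-\pi}^\pi\psi(\theta)e^{\mp i\theta}\,d\theta .$$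
All are real.

**Step 2 (reduction to $J$).** We bound the gap below by $J$ alone. By (9), $I$, $a_+$, $a_-$ are positive multiples of $P_k(x)$, $P_k(x+1)$, $P_k(x-1)$, hence positive, and $\frac{a_++a_-}2=\int\psi\cos\theta\,d\theta=I-J>0$. The factors $r^{\mp1}$ cancel in the product, so by the inequality of arithmetic and geometric means
$$P_k(x-1)P_k(x+1)=\Bigl(\frac N{2\pi}\Bigr)^2a_+a_-\le\Bigl(\frac N{2\pi}\Bigr)^2(I-J)^2 .$$
If $J>0$, then $0<J<I$ and $I^2-(I-J)^2=J(2I-J)\ge IJ$. As $P_k(x)=\frac N{2\pi}I$,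
$$P_k(x)^2-P_k(x-1)P_k(x+1)\ge P_k(x)\,\frac{NJ}{2\pi}.\tag{10}$$
So Theorem 3 follows from:

**Proposition 1.** For $k\ge21$ and $x\ge2500$, $J\ge\frac15V^{-3/2}$.

This is only a question of constants. In the Gaussian model $\psi=e^{-V\theta^2/2}$, $1-\cos\theta=\theta^2/2$, integrated over the real line, we would get $J=\sqrt{\pi/2}\,V^{-3/2}\approx1.253\,V^{-3/2}$. We may lose all but $0.2$ of this, so rough estimates can succeed, but they must be uniform in $k$ and $x$.

## 7. Inequalities and parameters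

Let $g(v)=\frac v{e^v-1}$ and $g_2(v)=\frac{v^2}{4\sinh^2(v/2)}$; both are decreasing on $v>0$ and at most $1$. Put
$$u=\alpha k,\qquad S=\sum_{j\le k}g_2(\alpha j)=\alpha^2V,\qquad q=\frac1S\sum_{j\le k}(\alpha j)^2g_2(\alpha j).$$
In the example $k=2$, $\alpha=\log2$ we get $S=\frac{34}9(\log 2)^2\approx1.815$. So $V=S/\alpha^2$, where $S\le k$ counts, roughly, the parts that contribute to the variance.

**Step 1 (elementary inequalities).** These are the only facts about hyperbolic functions we need. Let $v>0$, $y=v/2$.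

* From the partial fractions $y\coth y=1+2\sum_{i\ge1}\frac{y^2}{y^2+i^2\pi^2}$: $y\coth y$ is increasing and $1\le y\coth y\le1+\frac{y^2}3$, because $\sum i^{-2}=\frac{\pi^2}6$.
* $g(v)=y\coth y-y\ge1-\frac v2$.
* $g_2(v)=\frac{v^2e^v}{(e^v-1)^2}=g(v)\frac v{1-e^{-v}}\ge g(v)$.
* $g_2(v)\ge1-\frac{v^2}{12}$. Indeed $(2i+1)!\ge6^i\,i!$, since passing from $i$ to $i+1$ multiplies the quotient by $\frac{2i+3}3\ge1$. So $\frac{\sinh y}y=\sum\frac{y^{2i}}{(2i+1)!}\le e^{y^2/6}$ and $g_2\ge e^{-y^2/3}\ge1-\frac{y^2}3$.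
* $\int_0^\infty g=\frac{\pi^2}6$. Integrating by parts with $g_2=-v^2\frac d{dv}\frac1{e^v-1}$, we get $\int_0^\infty g_2=2\int_0^\infty g=\frac{\pi^2}3$ and $\int_0^\infty v^2g_2=4\int_0^\infty\frac{v^3}{e^v-1}dv=\frac{4\pi^4}{15}<25.976$.

**Step 2 (size of $\alpha$ and $S$).** We bound these from both sides. Multiplying (7) by $\alpha$ gives $\alpha x=\sum_{j\le k}g(\alpha j)$. Hence $\alpha x\le k$, so $u\le k^2/x\le k^2/2500$. Since $g$ decreases, $\alpha x\le\frac1\alpha\int_0^\infty g=\frac{\pi^2}{6\alpha}$, so $\alpha\le\pi/\sqrt{6x}\le\pi/\sqrt{15000}<0.02566$. For every integer $1\le k'\le k$, keeping only $j\le k'$ and using $g(v)\ge1-\frac v2$, we get $\alpha x\ge k'-\alpha c'$, that is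
$$\alpha\ge\frac{k'}{x+c'},\qquad c'=\frac{k'(k'+1)}4 .\tag{11}$$
This holds for all real $x>0$. As $g_2\ge g$, $S\ge\alpha x\ge\frac{k'x}{x+c'}$. With $k'=21$, $c'=115.5$: $S\ge21/1.0462>20.07$. If $k\ge51$, with $k'=50$, $c'=637.5$: $S\ge50/1.255>39.8$. From above, $S\le k$ and $S\le\frac1\alpha\int_0^\infty g_2=\frac{\pi^2}{3\alpha}$.

We distinguish three regimes.

* (A) $21\le k\le50$. Then $u\le\frac{2500}{2500}=1$ and $S>20.07$.
* (B) $k\ge51$ and $u\le2$. Then $S>39.8$.
* (C) $u>2$. Then $k^2\ge5000$, so $k\ge51$. With $K=\lfloor2/\alpha\rfloor\le k$ we have $S\ge\frac1\alpha\int_\alpha^{\alpha(K+1)}g_2\ge\frac1\alpha\int_0^2g_2-1$, as $\alpha(K+1)>2$ and $g_2\le1$. Since $\int_0^2(1-\frac{v^2}{12})dv=\frac{16}9$, $S\ge\frac{1.7777}{0.02566}-1>68$.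

In all regimes $V=S/\alpha^2\ge20/0.02566^2>30\,000$.

**Step 3 (size of $q$).** This quantity controls both the phase and the modulus of $\psi$. The weights $g_2(\alpha j)$ decrease and the values $(\alpha j)^2$ increase, so by Chebyshev's inequality the weighted mean $q$ is at most the plain mean:
$$q\le\frac{\alpha^2}k\sum_{j\le k}j^2=\frac{u^2(k+1)(2k+1)}{6k^2}.$$
The factor $(k+1)(2k+1)/k^2$ decreases in $k$. So $q\le\frac{22\cdot43}{6\cdot441}<0.3576$ in (A), and $q\le\frac{4\cdot52\cdot103}{6\cdot2601}<1.374$ in (B).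

In general, extend the weighted mean to all $j\ge1$. The added values exceed all earlier ones, so the mean does not decrease:
$$q\le\Bigl(\sum_{j\ge1}(\alpha j)^2g_2(\alpha j)\Bigr)\Big/\Bigl(\sum_{j\ge1}g_2(\alpha j)\Bigr).$$
The denominator is at least $\frac1\alpha\int_\alpha^\infty g_2\ge\frac{\pi^2}{3\alpha}-1$. For the numerator, $f(v)=v^2g_2(v)=\bigl(\frac{2y^2}{\sinh y}\bigr)^2$ is unimodal, since the logarithmic derivative of $y^2/\sinh y$ is $\frac1y(2-y\coth y)$ and $y\coth y$ increases. A nonnegative unimodal $f$ satisfies $\sum_{j\ge1}f(\alpha j)\le\frac1\alpha\int_0^\infty f+\max f$: charge each point to the mesh interval next to it on the side of the peak. The mesh interval that contains the peak then receives at most two points. The smaller of their values is at most the mean over that interval, and the larger is at most $\max f$.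

Finally $\max f<5$. Indeed $\frac{2y^2}{\sinh y}\le\frac2{D(y)}$ with $D(y)=\frac1y+\frac y6+\frac{y^3}{120}$. $D$ is convex and is minimal where $z=y^2$ satisfies $\frac z6+\frac{z^2}{40}=1$. The left side is $<1$ at $z=3.81$ and $>1$ at $z=3.82$, so $1.951<y<1.955$ there and $D\ge\frac1{1.955}+\frac{1.951}6+\frac{1.951^3}{120}>0.8985$. So $\frac{2y^2}{\sinh y}<2.226$, whose square is $<5$. Altogether
$$q\le\frac{25.976+5\alpha}{\pi^2/3-\alpha}\le\frac{26.105}{3.2641}<8\quad\text{always.}$$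

## 8. Phase and modulus of $\psi$

Write $t=\theta/\alpha$ and $\tau=\sqrt V\,\theta=\sqrt S\,t$. We use whichever of the three scales is convenient.

**Step 1 (phase).** We show that the phase of $\psi$ is cubic and small near $0$. For $s\in(0,1)$ let $w(\phi)=\arg\frac1{1-se^{i\phi}}-\frac s{1-s}\phi$, with the continuous branch $w(0)=0$. The derivative of the argument is $\operatorname{Re}\frac{se^{i\phi}}{1-se^{i\phi}}=\frac{s(\cos\phi-s)}{1-2s\cos\phi+s^2}$. Putting $w'$ over a common denominator,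
$$w'(\phi)=-\frac{s(1+s)(1-\cos\phi)}{(1-s)\bigl((1-s)^2+2s(1-\cos\phi)\bigr)},\qquad |w(\phi)|\le\frac{s(1+s)}{(1-s)^3}\,\frac{|\phi|^3}6,$$
where the bound uses $1-\cos\phi\le\phi^2/2$ and drops $2s(1-\cos\phi)$ from the denominator. Apply this with $s=r^j$, $\phi=j\theta$. Since $x=\sum_jjr^j/(1-r^j)$ by (7), the linear phases cancel against $e^{-ix\theta}$, and $\psi=|\psi|e^{i\Phi}$ with
$$|\Phi(\theta)|\le\frac{|\theta|^3}6\sum_{j\le k}\frac{j^3r^j(1+r^j)}{(1-r^j)^3}.$$
With $v=\alpha j$, $\frac{v^3e^{-v}(1+e^{-v})}{(1-e^{-v})^3}=g_2(v)\,v\coth\frac v2\le g_2(v)\bigl(2+\frac{v^2}6\bigr)$. So the right side is at most $\frac{|t|^3}6S(2+\frac q6)$, that is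
$$|\Phi|\le\frac{\gamma|\tau|^3}6,\qquad\gamma=\frac{2+q/6}{\sqrt S}\le0.46 .\tag{12}$$
Indeed $\gamma\le2.0596/\sqrt{20.07}<0.46$ in (A), $\le2.229/\sqrt{39.8}<0.36$ in (B), $\le3.334/\sqrt{68}<0.41$ in (C).

**Step 2 (modulus).** We write $|\psi|=e^{-E}$ explicitly. From $|1-se^{i\phi}|^2=(1-s)^2+4s\sin^2\frac\phi2$, and $\frac{4s}{(1-s)^2}=\frac1{\sinh^2(v/2)}$ for $s=e^{-v}$,
$$E(\theta)=\frac12\sum_{j\le k}\log(1+y_j),\qquad y_j=\frac{\sin^2(j\theta/2)}{\sinh^2(\alpha j/2)},\qquad E\le\frac12\sum_{j\le k}y_j\le\frac{V\theta^2}2.\tag{13}$$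

**Step 3 (bookkeeping).** We split $J$. By symmetry, $J=2\int_0^\pi\operatorname{Re}\psi\,(1-\cos\theta)\,d\theta$. The part $\tau\le2.7$ is bounded below in Section 9. The rest is bounded in absolute value: for $T\subset(0,\pi]$ let
$$c(T)=V^{3/2}\cdot2\int_T|\psi|(1-\cos\theta)\,d\theta,$$
the contribution of $T$ in units of $V^{-3/2}=\alpha^3S^{-3/2}$. Since $2(1-\cos\theta)\le\theta^2$,
$$c(T)\le S^{3/2}\int t^2e^{-E}\,dt=\int\tau^2e^{-E}\,d\tau,\tag{14}$$
the integrals being over $T$ in the variable $t$ or $\tau$.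

## 9. The central part $|\tau|\le2.7$

**Step 1 (reduction to one integral).** By (12), $|\Phi|\le0.46\cdot2.7^3/6<1.51<\frac\pi2$, so with (13), $\operatorname{Re}\psi=e^{-E}\cos\Phi\ge e^{-\tau^2/2}\cos(0.07667|\tau|^3)\ge0$; note $0.46/6<0.07667$ and $0.07667\cdot2.7^3<1.51$. Also $1-\cos\theta\ge\frac{\theta^2}2\bigl(1-\frac{\theta^2}{12}\bigr)$, and $\frac{\theta^2}{12}\le\frac{7.29}{12V}<3\cdot10^{-5}$. So the central part of $J$ is at least
$$(1-3\cdot10^{-5})\,M\,V^{-3/2},\qquad M=\int_0^{2.7}\tau^2e^{-\tau^2/2}\cos(0.07667\,\tau^3)\,d\tau .$$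

**Step 2 (lower bound for $M$).** We replace the cosine by a step function. Let
$$F_0(a)=\int_0^a\tau^2e^{-\tau^2/2}d\tau=\sqrt{\pi/2}\,\operatorname{erf}(a/\sqrt2)-ae^{-a^2/2}.$$
At $a_1,\dots,a_4=1,\,1.5,\,2,\,2.4$ the tables of the normal distribution give $\operatorname{erf}(a/\sqrt2)\ge0.68268$, $0.86638$, $0.95449$, $0.98360$, hence $F_0(a_i)\ge0.2490$, $0.5988$, $0.9255$, $1.0980$. On $[0,2.7]$ the cosine is decreasing and nonnegative, and at the four points it is at least $c_1,\dots,c_4=0.997,\,0.9666,\,0.817,\,0.488$. Using right-endpoint values on $[0,1],[1,1.5],[1.5,2],[2,2.4]$ and dropping $[2.4,2.7]$,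
$$M\ge c_1F_0(1)+\sum_{i=2}^4c_i\bigl(F_0(a_i)-F_0(a_{i-1})\bigr)=\sum_{i=1}^3(c_i-c_{i+1})F_0(a_i)+c_4F_0(a_4).$$
The second form has nonnegative coefficients, so the lower bounds for $F_0(a_i)$ may be inserted: $M\ge0.248+0.338+0.266+0.084>0.93$. So the central part is at least $0.929\,V^{-3/2}$.

## 10. The near tail

**Step 1 (lower bound for $E$).** We need a bound that is sharp for small $t$ and still useful for $t$ around $1$. Since $|\sin z|\le|z|\le|\sinh z|$, $0\le y_j\le t^2$, and concavity of the logarithm gives $\log(1+y_j)\ge y_j\frac{\log(1+t^2)}{t^2}$. From $\cos z\le1-\frac{z^2}2+\frac{z^4}{24}$ at $z=2y$ we get $\sin^2y\ge y^2-\frac{y^4}3$. With $y=\frac{j\theta}2$ and $j\theta=\alpha jt$ this gives $y_j\ge t^2g_2(\alpha j)\bigl(1-\frac{(\alpha j)^2t^2}{12}\bigr)$. Summing, $\sum y_j\ge t^2S\bigl(1-\frac{qt^2}{12}\bigr)$. Hence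
$$E\ge S\,h(t^2),\qquad h(s)=\tfrac12\log(1+s)\,(1-as),\qquad\text{for any }a\ge\tfrac q{12}.\tag{15}$$

**Step 2 (how to use it).** We have $h(0)=0$ and $2h''(s)=\frac{-1-2a-as}{(1+s)^2}<0$. So $h(s)\ge s\,h(s_1)/s_1$ on $[0,s_1]$, and on any interval the minimum of $h$ is at an endpoint. In the first case $E\ge c\,St^2=c\tau^2$ with $c=h(s_1)/s_1$, and we use, with $A=2.7$,
$$\int_A^\infty\tau^2e^{-c\tau^2}d\tau\le e^{-cA^2}\Bigl(\frac A{2c}+\frac1{4c^2A}\Bigr).\tag{16}$$
This follows by parts and $\int_A^\infty e^{-c\tau^2}d\tau\le\frac{e^{-cA^2}}{2cA}$. In the second case $E\ge cS$, and $S^{3/2}e^{-cS}$ decreases for $S\ge\frac3{2c}$, so the lower bound for $S$ may be inserted; the condition $S\ge\frac3{2c}$ holds with room each time. All contributions are bounded by (14).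

**Step 3 (regime (A), $\tau>2.7$, $t\le2$).** Take $a=0.0298=0.3576/12$ and $S\ge20$.

* $t\le1$: $h(1)\ge0.336$, so $E\ge0.336\tau^2$, and (16) gives at most $e^{-2.449}\cdot4.839\le0.418$.
* $1\le t\le1.4$: $h(1.96)\ge0.51$, so $h\ge0.336$ here. With $20^{3/2}\le89.5$ and $\int_1^{1.4}t^2dt\le0.582$, the contribution is at most $89.5\,e^{-6.72}\cdot0.582\le0.064$.
* $1.4\le t\le2$: $h(4)\ge0.70$, so $h\ge0.51$ here, and the contribution is at most $89.5\,e^{-10.2}\cdot1.76\le0.006$.

The sum is at most $0.488$.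

**Step 4 (regime (B), $\tau>2.7$, $t\le2$).** Take $a=0.1145=1.374/12$ and $S\ge39.8$.

* $t\le0.8$: $h(0.64)/0.64\ge0.358$, and (16) gives at most $e^{-2.609}\cdot4.494\le0.331$.
* $0.8\le t\le2$: $h(0.64)\ge0.2292$ and $h(4)\ge0.43$, so $h\ge0.2292$. With $39.8^{3/2}\le251.1$, the contribution is at most $251.1\,e^{-9.122}\cdot2.5\le0.069$.

The sum is at most $0.40$.

**Step 5 (regime (C), $\tau>2.7$, $t\le1$).** Take $a=\frac23$ (as $q<8$) and $S\ge68$.

* $t\le0.6$: $h(0.36)/0.36\ge0.3245$, and (16) gives at most $e^{-2.365}\cdot5.04\le0.474$.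
* $0.6\le t\le1$: $h(0.36)\ge0.1168$ and $h(1)\ge0.1155$, so $h\ge0.1155$. The contribution is at most $561\,e^{-7.854}\cdot0.2614\le0.057$.

The sum is at most $0.531$.

## 11. The far tail, and the end of the proof of Theorem 3

**Step 1 (regimes (A), (B): $t\ge2$ and $\theta\le\pi/k$).** Here every sine in (13) is on its first monotone arc, so every factor helps. (If the range is empty there is nothing to do.) For $j\le k$ we have $\frac{j\theta}2\le\frac\pi2$, so $\sin\frac{j\theta}2\ge\frac{j\theta}\pi$. As $\frac{\alpha j}2\le\frac u2\le1$ and $\sinh z/z$ increases, $\sinh\frac{\alpha j}2\le\frac{\alpha j}2\sinh1$. So $y_j\ge ct^2$ with $c=0.2934\le\frac4{\pi^2\sinh^21}$, and $|\psi|\le(1+ct^2)^{-k/2}$. For $t\ge2$, $\frac{d\log(1+ct^2)}{d\log t}=\frac{2ct^2}{1+ct^2}\ge1.07$, and $1+4c\ge2.173$, so $1+ct^2\ge2.173(t/2)^{1.07}$. By (14) and $S\le k$ the contribution is at most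
$$k^{3/2}\,2.173^{-k/2}\int_2^\infty t^2\Bigl(\frac t2\Bigr)^{-0.535k}dt=k^{3/2}\,2.173^{-k/2}\,\frac8{0.535k-3}.$$
This decreases for $k\ge21$, since $\frac3{2k}<\frac12\log2.173$, and at $k=21$ it is at most $0.028$.

**Step 2 (a bound for larger $\theta$).** When $\theta>\pi/k$ single factors may have $\sin(j\theta/2)=0$, so we must average over $j$. Let $0<\theta\le\pi$, $\varsigma_j=\sin^2\frac{j\theta}2$, $W(y)=\log\coth\frac y2$, $1\le K\le k$, and $b=\frac1{2\sin(\theta/2)}+\frac12\ge1$. By concavity $\log(1+sA)\ge s\log(1+A)$ for $0\le s\le1$. With $s=\varsigma_j$, $A=\sinh^{-2}(\alpha j/2)$ and $1+\sinh^{-2}=\coth^2$, (13) gives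
$$E\ge\sum_{j\le K}\varsigma_jW(\alpha j).$$
The partial sums $p_i=\sum_{j\le i}\varsigma_j=\frac i2-\frac12\sum_{j\le i}\cos j\theta$ are
$$p_i=\frac i2+\frac14-\frac{\sin((i+\frac12)\theta)}{4\sin(\theta/2)}\ge\frac i2+\frac14-\frac{b-\frac12}2=\tfrac12(i-b+1).$$
Since also $p_i\ge0$, $p_i\ge\frac12\int_0^i\mathbf 1_{v>b-1}\,dv$. The function $W$ is positive and decreasing. By Abel summation, $\sum_{j\le K}\varsigma_jW(\alpha j)=\sum_{i<K}p_i\bigl(W(\alpha i)-W(\alpha(i+1))\bigr)+p_KW(\alpha K)$, so we may insert the lower bounds for $p_i$ and sum back. Then, as $W(\alpha j)\ge W(\alpha(v+1))$ for $v\in[j-1,j]$,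
$$E\ge\frac12\sum_{j\le K}W(\alpha j)\int_{j-1}^j\mathbf 1_{v>b-1}\,dv\ge\frac12\int_b^{K+1}W(\alpha v)\,dv\qquad(b\le K+1).\tag{17}$$

**Step 3 (regimes (A), (B): $\pi/k\le\theta\le\pi$; bound for $E$).** We use (17) with $K=k$ and $W(y)\ge\log\frac2y$, which is $\tanh\frac y2\le\frac y2$. Put $\ell=\log\frac2u\ge0$ and $\xi=b/k$, which is at most $1$ by the values below. Dropping $\int_k^{k+1}$ and substituting $v=kw$,
$$E\ge\frac12\int_b^k\log\frac2{\alpha v}\,dv=\frac k2\Bigl[(1-\xi)(1+\ell)-\xi\log\frac1\xi\Bigr],$$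
which decreases in $\xi$, the integrand being nonnegative for $v\le k$. If $\theta\ge\lambda\pi/k$, then with $y=\frac{\lambda\pi}{2k}$
$$\xi\le\frac1{2k\sin y}+\frac1{2k}=\frac1{\lambda\pi}\,\frac y{\sin y}+\frac1{2k},$$
which decreases in $k$. At $k=21$ and $\lambda=1,\frac32,3$ the factor $\frac y{\sin y}$ is below $1.00094$, $1.00211$, $1.00845$, so $\xi\le0.3425$, $0.2365$, $0.1309$. Hence
$$E\ge k(0.1452+0.3287\ell),\qquad k(0.2112+0.3817\ell),\qquad k(0.3014+0.4345\ell)$$
on $[\frac\pi k,\frac{3\pi}{2k}]$, $[\frac{3\pi}{2k},\frac{3\pi}k]$, $[\frac{3\pi}k,\pi]$ respectively.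

**Step 4 (regimes (A), (B): $\pi/k\le\theta\le\pi$; contributions).** We multiply by the weights. The integrals $2\int(1-\cos\theta)\,d\theta$ over the three intervals are at most $24.55k^{-3}$, $244.2k^{-3}$ (both from $2(1-\cos\theta)\le\theta^2$) and $2\pi$. Further $V^{3/2}=S^{3/2}\alpha^{-3}\le k^{3/2}(k/u)^3$ and $u^{-3}=e^{3\ell}/8$. So the three contributions are at most
$$C_1=3.07\,k^{3/2}e^{-0.1452k-(0.3287k-3)\ell},\quad C_2=30.6\,k^{3/2}e^{-0.2112k-(0.3817k-3)\ell},\quad C_3=0.786\,k^{9/2}e^{-0.3014k-(0.4345k-3)\ell}.$$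
All decrease in $\ell$ for $k\ge21$. As $u\le\min(2,k^2/2500)$, $\ell\ge\max\bigl(0,\log\frac{5000}{k^2}\bigr)$, so we may insert this lower bound. With $\ell=\log(5000/k^2)$ each $\log C_i$ is convex in real $k$: if $d$ is the coefficient of $k\ell$ in the exponent and $p\in\{\frac32,\frac92\}$ the power of $k$, the second derivative is $\frac{2d}k+\frac{6-p}{k^2}>0$. So on $[21,50]$ and on $[50,\sqrt{5000}]$ the maxima are at endpoints.

* $k=21$, $\ell=2.428\ldots$: exponents at most $-12.52,-16.61,-21.19$ and prefactors at most $295.5,\ 2945,\ 7.01\cdot10^5$. So $C_1\le0.0011$, $C_2\le0.0002$, $C_3\le0.0005$.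
* $k=50$, $\ell=\log2$: exponents at most $-16.57,-21.7,-28.04$ and prefactors at most $1086,\ 10820,\ 3.48\cdot10^7$. So all three are at most $10^{-4}$.
* $k=\sqrt{5000}$, $\ell=0$: exponents at most $-10.267,-14.934,-21.312$ and prefactors at most $1826,\ 18196,\ 1.653\cdot10^8$. So $C_1\le0.064$, $C_2\le0.006$, $C_3\le0.092$.

For $k>\sqrt{5000}$ we use $\ell=0$; then $k^pe^{-ek}$, with $e$ the coefficient of $k$, decreases for $k\ge p/e$, and $p/e<15$ in all three cases. So the sum $C_1+C_2+C_3$ is at most $0.002$ in (A) and at most $0.163$ in (B).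

**Step 5 (totals in (A) and (B)).** The ranges $t\le2$; $t\ge2$ with $\theta\le\pi/k$; and $\theta\ge\pi/k$ cover everything beyond $\tau=2.7$. An overlap is merely counted twice. So
$$\text{(A):}\quad JV^{3/2}\ge0.929-0.488-0.028-0.002>0.4,\qquad\text{(B):}\quad JV^{3/2}\ge0.929-0.40-0.028-0.163>0.3 .$$

**Step 6 (regime (C): $t\ge1$).** Here the parts with $\alpha j>2$ are not needed, so we cut at $K=\lfloor2/\alpha\rfloor\le k$ in (17); then $\alpha(K+1)>2$. Since $W(y)=\log\frac{1+e^{-y}}{1-e^{-y}}=2\sum_{i\ge0}\frac{e^{-(2i+1)y}}{2i+1}$, keeping the terms $i=0,1$ gives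
$$E\ge\frac1{2\alpha}\int_{\alpha b}^2W\ge\frac1\alpha\Bigl[(e^{-A}-e^{-2})+\tfrac19(e^{-3A}-e^{-6})\Bigr]\qquad\text{whenever }\alpha b\le A\le2 .$$
For $t\ge t_0$ put $y=\frac{t_0\alpha}2$. Then $\alpha b\le\frac\alpha{2\sin y}+\frac\alpha2=\frac1{t_0}\frac y{\sin y}+\frac\alpha2$. With $\alpha\le0.02566$ and $t_0=1,\,1.5,\,3$ this is at most $A=1.013,\,0.68,\,0.347$, which gives
$$E\ge\frac{0.2328}\alpha,\qquad\frac{0.385}\alpha,\qquad\frac{0.61}\alpha .$$
We also have $S^{3/2}\le(\pi^2/3)^{3/2}\alpha^{-3/2}\le5.968\,\alpha^{-3/2}$. A function $\alpha^{-p}e^{-c/\alpha}$ increases for $\alpha\le c/p$, so each expression below increases on $(0,0.02566]$ and may be evaluated at $\alpha=0.02566$, where $\alpha^{-3/2}<243.3$ and $\alpha^{-9/2}<1.441\cdot10^7$.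

* $1\le t\le1.5$: at most $5.968\,\alpha^{-3/2}e^{-0.2328/\alpha}\cdot0.792\le0.133$.
* $1.5\le t\le3$: at most $5.968\,\alpha^{-3/2}e^{-0.385/\alpha}\cdot7.875\le0.004$.
* $t\ge3$, $\theta\le\pi$: the weight is at most $2\int_0^\pi(1-\cos\theta)d\theta=2\pi$ and $V^{3/2}=S^{3/2}\alpha^{-3}$, so at most $2\pi\cdot5.968\,\alpha^{-9/2}e^{-0.61/\alpha}\le0.027$.

Hence in (C), $JV^{3/2}\ge0.929-0.531-0.133-0.004-0.027>0.2$. This proves Proposition 1, and by (10) Theorem 3. $\blacksquare$

## 12. The range $21\le k<n/2$: paying for the bad indices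

We return to Section 5: $F=P_k$, $n\ge10\,001$, $m=n-k\ge5001$, and $m\ge9951$ if $k\le50$. Write $\alpha(x)$ for the root of (7) with this $k$.

**Step 1 (isolating the bad terms).** We combine (6) with Theorem 3. By Theorem 3 the ratio $F(z+1)/F(z)$ is nonincreasing for $z\ge2499$, so Section 5, Step 2 gives $B_g\ge0$ whenever $y_g\ge2500$ or $y_g<0$. Call $g$ bad if $0\le y_g<2500$; then $B_g\ge-F(m+1)F(y_g)$.

Next, $F(m+1)\le2F(m)$. The partitions of $m+1$ with a part $1$ number $F(m)$. Those without a part $1$ inject into partitions of $m$ by lowering one smallest part by $1$; the lowered part is then the unique smallest part, so raising it inverts the map.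

Inserting this and (8) at $x=m$ into (6),
$$F(m)^2-P_{k-1}(m+1)P_{k+1}(m-1)\ \ge\ F(m)\Bigl[\frac{N\,V^{-3/2}}{10\pi}-2\sum_{g\text{ bad}}F(y_g)\Bigr],\tag{18}$$
with $N,V$ taken at $x=m$. We show that the bracket is positive.

**Step 2 (comparing $N$ at two points).** We need a function that measures how $N$ grows. For real $x>0$ let $H(x)=\alpha(x)x-\sum_{j\le k}\log(1-e^{-\alpha(x)j})$, so $N=e^{H(m)}$. By the implicit function theorem $\alpha(x)$ is differentiable, and by (7)
$$H'(x)=\alpha(x)+\alpha'(x)\Bigl(x-\sum_{j\le k}\frac j{e^{\alpha(x)j}-1}\Bigr)=\alpha(x).$$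

**Step 3 (the bad sum is at most $0.194\,e^{H(2500)}$).** Let $\beta=\alpha(2500)\le0.02566$ and $L=\lceil1/\beta\rceil$. For $y\ge0$, $F$ being nondecreasing,
$$L\,F(y)\,e^{-\beta(y+L-1)}\le\sum_{i<L}F(y+i)e^{-\beta(y+i)}\le\sum_{z\ge0}F(z)e^{-\beta z}=\prod_{j\le k}(1-e^{-\beta j})^{-1}.$$
As $\frac1L\le\beta$ and $L-1<\frac1\beta$, this gives $F(y)\le e\beta\,e^{\beta y}\prod_{j\le k}(1-e^{-\beta j})^{-1}$. The bad $y_g$ are below $2500$ and spaced by $k+1$, so $\sum_{\rm bad}e^{\beta y_g}\le e^{2500\beta}/(1-e^{-\beta(k+1)})$. With $\frac1{1-e^{-z}}=1+\frac1{e^z-1}\le1+\frac1z$,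
$$\sum_{g\text{ bad}}F(y_g)\le\frac{e\beta\,e^{H(2500)}}{1-e^{-\beta(k+1)}}\le e\Bigl(\beta+\frac1{k+1}\Bigr)e^{H(2500)}\le0.194\,e^{H(2500)},$$
as $e(0.02566+\frac1{22})<0.194$. Since $2\cdot0.194\cdot10\pi<13$, the bracket in (18) is positive if
$$13\,V^{3/2}<e^{H(m)-H(2500)}.\tag{19}$$

**Step 4 (the exponential wins).** By Step 2 and (11), for any $k'\le k$,
$$H(m)-H(2500)=\int_{2500}^m\alpha(x)\,dx\ge k'\log\frac{m+c'}{2500+c'} .$$

Let $21\le k\le50$. Take $k'=21$, $c'=115.5$, $z=m+115.5\ge10066.5$. By (11), $\alpha(m)\ge21/z$, so $V=S/\alpha^2\le50(z/21)^2$, and (19) follows from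
$$13\Bigl(\frac{50}{441}\Bigr)^{3/2}z^3<\Bigl(\frac z{2615.5}\Bigr)^{21}.$$
At $z=10066.5$ the logarithms of the two sides are $<27.0$ and $>28.2$. The difference of the logarithms, right minus left, has derivative $\frac{18}z>0$, so the inequality holds for all larger $z$.

Let $k\ge51$. Take $k'=50$, $c'=637.5$, $z=m+637.5\ge5638.5$. Now $V=S/\alpha^2\le\frac{\pi^2}{3\alpha^3}\le3.29(z/50)^3$, and (19) follows from
$$13\cdot3.29^{3/2}\Bigl(\frac z{50}\Bigr)^{4.5}<\Bigl(\frac z{3137.5}\Bigr)^{50}.$$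
At $z=5638.5$ the logarithms are $<25.7$ and $>29.2$, and the difference has derivative $\frac{45.5}z>0$.

So (2) holds strictly for $21\le k<n/2$. Together with Sections 3 and 4, Theorem 1 holds for all $n>10\,000$, with strict inequality for $2\le k<n/2$. For $51\le n\le10\,000$ it is the computer verification stated in the problem. This proves Theorem 1. $\blacksquare$

## 13. The last twenty-five places and unimodality

**Step 1 (the classification).** We settle $m=n-k\le25$ by a finite table; for $m\ge26$ Theorem 1 applies. Let $1\le m\le25$ and $n\ge51$. Then $k=n-m\ge26>m$, so $P_k(m)=p(m)$ and $P_{k+1}(m-1)=p(m-1)$. Also $P_{k-1}(m+1)=p(m+1)$ whenever $k-1\ge m+1$, that is $n\ge2m+2$. This fails only for $(n,m)=(51,25)$. The values $p(0),\dots,p(26)$ are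
$$1,1,2,3,5,7,11,15,22,30,42,56,77,101,135,176,231,297,385,490,627,792,1002,1255,1575,1958,2436,$$
and $p(m)^2-p(m-1)p(m+1)$ for $m=1,\dots,13$ is
$$-1,\ 1,\ -1,\ 4,\ -6,\ 16,\ -17,\ 34,\ -24,\ 84,\ -98,\ 273,\ -194,$$
and for $m=14,\dots,25$
$$449,\ -209,\ 1089,\ -726,\ 2695,\ -1295,\ 5049,\ -990,\ 10044,\ -3125,\ 23335,\ -2936 .$$
The value is negative exactly for odd $m$. In the exceptional case $n=51$, $k=26$, $m=25$, only the partition with the single part $26$ is lost, so $P_{25}(26)=p(26)-1=2435$. Since $1958^2=3833764<3835125=1575\cdot2435$, log-concavity fails there too. So for $n\ge51$ log-concavity at $k$ fails exactly when $n-k\in\{1,3,\dots,25\}$.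

**Step 2 (unimodality).** We glue two overlapping ranges. By Theorem 1 the positive sequence $p(n,1),\dots,p(n,n-25)$ is log-concave, hence unimodal: it is nondecreasing up to some index $c\le n-25$ and nonincreasing from $c$ to $n-25$. For $k\ge n/2$ we have $p(n,k)=p(n-k)$, which is nonincreasing in $k$. As $n\ge51$, $\lceil n/2\rceil\le n-25$, so the row is nonincreasing from $n-25$ to $n$. Hence it is nonincreasing from $c$ to $n$, and the whole row is unimodal. This proves Theorem 2. $\blacksquare$
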